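\title{Cycles of every length up to twice the minimum degree}

\begin{abstract}
Let $0<c<1/2$. We prove that every $2$-connected nonbipartite graph of sufficiently large order $n$ and minimum degree $\delta>cn$ contains a cycle of every length $t$ with $\lceil 2/c\rceil-2\le t\le\min(2\delta,n)$. More precisely, such a graph has cycles of all even lengths from $4$, and of all odd lengths from the largest odd integer $g<2/c$, up to $\min(2\delta,n)$, and neither $g$ nor $2\delta$ can be improved. We also show that a large bipartite graph with $\delta>cn$, connected or not, has cycles of all even lengths from $4$ to $2\delta$. The proof deletes a bounded number of vertices to obtain highly connected components, uses the regularity lemma to show that each component either has paths of all lengths beyond $2\delta$ or has a simple structure, and in the latter case builds the cycles vertex by vertex.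
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. We write $|G|$ for the order of a graph $G$, $\delta(G)$ for its minimum degree, and $C_t$ for a cycle of length $t$. The \emph{girth}, \emph{odd girth} and \emph{circumference} of $G$ are the lengths of a shortest cycle, a shortest odd cycle and a longest cycle. Which cycle lengths are forced in a graph of order $n$ whose minimum degree $\delta$ is a positive fraction of $n$?

Consider long cycles first. An end of a longest path has all its neighbors on the path, so a graph with $\delta\ge2$ has a cycle of length at least $\delta+1$, and two copies of $K_{\delta+1}$ sharing one vertex show that connectedness gives nothing more. Forbidding cut vertices doubles the bound: by Dirac's theorem a $2$-connected graph has circumference at least $\min(2\delta,n)$. A theorem of Voss and Zuluaga gives long cycles of both parities: a $2$-connected nonbipartite graph with $n\ge2\delta$ has an odd cycle of length at least $2\delta-1$ and an even cycle of length at least $2\delta$. The value $2\delta$ cannot be raised.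

\begin{example}\label{ex:upper}
Let $3\le\delta<n/2$ and join every vertex of $K_\delta$ to every vertex of an independent set of size $n-\delta$. This graph is $2$-connected, contains a triangle and has minimum degree $\delta$. On a cycle, each vertex of the independent set is followed by a vertex of $K_\delta$, so the circumference is at most $2\delta$, and an alternating cycle attains $2\delta$. There is no $C_{2\delta+1}$, although $2\delta+1\le n$. For every $c<1/2$ and every large $n$ there is such a $\delta$ with $\delta>cn$.
\end{example}

Short even cycles come for free in a dense graph, which contains large complete bipartite subgraphs. Short odd cycles can be avoided.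

\begin{example}\label{ex:lower}
Let $g\ge5$ be odd and $n\ge 2g$. Replace each vertex of $C_g$ by an independent set of size $\lfloor n/g\rfloor$ or $\lceil n/g\rceil$, with $n$ vertices in total, and each edge by a complete bipartite graph. The resulting graph contains $C_g$, and it is $2$-connected because every part has at least two vertices. Its minimum degree is at least $2\lfloor n/g\rfloor$, which exceeds $cn$ for large $n$ whenever $g<2/c$. A cycle projects to a closed walk of the same length in $C_g$, and a closed walk of odd length must use every edge of $C_g$, since otherwise it lies in a path. So there is no odd cycle shorter than $g$.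
\end{example}

The two examples suggest that under the condition $\delta>cn$ all lengths from about $2/c$ up to $2\delta$ should occur. The following approximate version is known, and we shall use it.

\begin{theorem}\label{thm:approx}
For all $c,\varepsilon$ with $0<c<1/2$ and $0<\varepsilon<1$ there is $n_0(c,\varepsilon)$ such that every $2$-connected nonbipartite graph $G$ of order $n\ge n_0(c,\varepsilon)$ with $\delta(G)>cn$ contains $C_t$ for every $t$ with $\lceil2/c\rceil-2\le t\le2(1-\varepsilon)cn$.
\end{theorem}

The conjecture posed in \cite{source} is that the upper end can be raised to $2\delta$. We prove it.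

\begin{theorem}\label{thm:main}
For every $0<c<1/2$ there is $n_0(c)$ such that every $2$-connected nonbipartite graph $G$ of order $n\ge n_0$ with $\delta=\delta(G)>cn$ contains $C_t$ for all $t$ with $\lceil 2/c\rceil-2\le t\le\min(2\delta,n)$.
\end{theorem}

The cap $t\le n$ only excludes lengths that cannot occur; it matters only when $2\delta>n$. Treating the two parities separately gives a statement that is best possible at both ends.

\begin{theorem}\label{thm:sharp}
Let $0<c<1/2$ and let $g$ be the largest odd integer with $g<2/c$. If $n\ge n_0(c)$ and $G$ is as in Theorem~\ref{thm:main}, then $G$ contains $C_t$ for all even $t\in[4,\min(2\delta,n)]$ and all odd $t\in[g,\min(2\delta,n)]$. Neither $g$ nor $2\delta$ can be improved, for any $c$.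
\end{theorem}

For bipartite graphs the same method needs no connectivity hypothesis.

\begin{theorem}\label{thm:bip}
For every $c>0$ there is $n_0(c)$ such that every bipartite graph, connected or not, of order $n\ge n_0$ with minimum degree $\delta>cn$ contains $C_t$ for all even $t\in[4,2\delta]$. The bound $2\delta$ is best possible.
\end{theorem}

\section{Tight configurations, a model case, and the plan}\label{sec:idea}

Arguments that see a graph only up to a small multiple of $n$ vertices, such as those based on the regularity lemma, cannot reach the length $2\delta$ in a graph whose circumference is exactly $2\delta$. The proof must recognize graphs close to such extremal ones and treat them exactly. Three configurations guide it.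

\begin{itemize}
\item[(T1)] \emph{A small side and a large independent side.} This is Example~\ref{ex:upper}. A sparser variant is $K_{\delta,n-\delta}$, $3\le\delta\le n/2$, with one edge $xy$ added in the class of size $\delta$. Every odd cycle consists of $xy$ and an alternating $x$--$y$ path, which has at most $\delta$ vertices in the small class and one fewer in the other. So the longest odd cycle has length $2\delta-1$, and there is no room for either parity.
\item[(T2)] \emph{Cliques glued along two vertices.} Join both vertices of $K_2$ to all vertices of $r\ge2$ disjoint copies of $K_{\delta-1}$. The minimum degree is $\delta$. Deleting the two special vertices from a cycle leaves at most two paths, each inside one copy, so the circumference is at most $2+2(\delta-1)=2\delta$.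
\item[(T3)] \emph{Balanced bipartite pieces.} Disjoint copies of $K_{\delta,\delta}$ are tight for Theorem~\ref{thm:bip}.
\end{itemize}

The hardest part of the proof concerns graphs close to (T1), and its idea is visible when the small side is one vertex short. Let $G$ have order $n$ and minimum degree $\delta>cn$, with $n$ large. Suppose that $A,B$ are disjoint vertex sets, $|A|=\delta-1$, $|B|\ge\delta$, $B$ is independent and all $A$--$B$ edges are present. Alternating cycles have the even lengths $4,\dots,2\delta-2$, and no cycle inside $A\cup B$ is longer. We look for $C_{2\delta}$. The degree condition gives each $b\in B$ a neighbor in $W=V(G)\setminus(A\cup B)$, and one of three things happens (Figure~\ref{fig:pieces}).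

\begin{itemize}
\item[(i)] Some $w\in W$ has two neighbors $b,b'\in B$. Then $w$ serves as a $\delta$-th vertex of $A$: the path $bwb'$ and an alternating $b'$--$b$ path through all of $A$ form a $C_{2\delta}$.
\end{itemize}
Otherwise each vertex of $W$ has at most one neighbor in $B$, so each $b\in B$ has a neighbor $u(b)\in W$ and these \emph{private neighbors} are distinct.
\begin{itemize}
\item[(ii)] Two private neighbors $u(b),u(b')$ have distinct neighbors $\alpha,\alpha'\in A$. Take an alternating cycle through all of $A$ that uses the edges $b\alpha$ and $b'\alpha'$, and replace them by $b\,u(b)\,\alpha$ and $b'u(b')\,\alpha'$. The length becomes $2(\delta-1)+2$; one replacement alone gives $2\delta-1$.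
\item[(iii)] If (ii) fails, then all private neighbors but at most one have at most one neighbor in $A$, hence at least $\delta-2$ neighbors in $W$. Since $(|B|-1)(\delta-2)>n$, two of them have a common neighbor $w\in W$. The path $b\,u(b)\,w\,u(b')\,b'$ can replace a single vertex of $B$ on an alternating cycle and adds $4$ to its length; with $\delta-2$ vertices of $A$ this gives $2\delta$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\node at (-0.9,1.2) {$A$}; \node at (-0.9,0) {$B$}; \node at (-0.9,-1.2) {$W$};
\draw (0,1.2)--(0.5,0) (1.5,0)--(2,1.2);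
\draw[very thick] (0.5,0)--(1,-1.2)--(1.5,0);
\draw (3.5,1.2)--(4,0) (5.9,0)--(6.4,1.2);
\draw[very thick] (4,0)--(4.5,-1.2)--(5.4,1.2)--(5.9,0);
\draw (8,1.2)--(8.5,0) (11.1,0)--(11.6,1.2);
\draw[very thick] (8.5,0)--(9,-1.2)--(9.8,-1.2)--(10.6,-1.2)--(11.1,0);
\fill (0,1.2) circle (2.2pt) (0.5,0) circle (2.2pt) (1,-1.2) circle (2.2pt) (1.5,0) circle (2.2pt) (2,1.2) circle (2.2pt);
\fill (3.5,1.2) circle (2.2pt) (4,0) circle (2.2pt) (4.5,-1.2) circle (2.2pt) (5.4,1.2) circle (2.2pt) (5.9,0) circle (2.2pt) (6.4,1.2) circle (2.2pt);
\fill (8,1.2) circle (2.2pt) (8.5,0) circle (2.2pt) (9,-1.2) circle (2.2pt) (9.8,-1.2) circle (2.2pt) (10.6,-1.2) circle (2.2pt) (11.1,0) circle (2.2pt) (11.6,1.2) circle (2.2pt);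
\node[left] at (0.5,0) {$b$}; \node[right] at (1.5,0) {$b'$}; \node[below] at (1,-1.2) {$w$};
\node[left] at (4,0) {$b$}; \node[below] at (4.5,-1.2) {$u(b)$}; \node[above] at (5.4,1.2) {$\alpha$};
\node[left] at (8.5,0) {$b$}; \node[right] at (11.1,0) {$b'$};
\node[below] at (8.8,-1.2) {$u(b)$}; \node[below] at (9.8,-1.2) {$w$}; \node[below] at (10.8,-1.2) {$u(b')$};
\node at (1,-2.1) {(i)}; \node at (5,-2.1) {(ii)}; \node at (9.8,-2.1) {(iii)};
\end{tikzpicture}
\caption{Three ways to lengthen a cycle that alternates between $A$ and an independent set $B$ without using a further vertex of $A$. Each thick path has both ends in $B$ and passes through the set $W$ of remaining vertices; the gain in length is $2$, $1$ and $4$, respectively.}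
\label{fig:pieces}
\end{figure}

For odd lengths in cases (i) and (iii) one needs a path that breaks the parity of the alternation, as the edge $xy$ does in (T1). We call it a parity-breaking ear. It exists because $G$ is $2$-connected and nonbipartite, and the degree condition makes it short.

The proof of Theorem~\ref{thm:main} runs as follows. Theorem~\ref{thm:approx} covers the lengths up to $cn$, and a theorem of Brandt, Faudree and Goddard covers the graphs with $\delta\ge n/4+250$, so we may assume $n\ge3.9\delta$. Section~\ref{sec:short} shows that linkages and ears can be taken of bounded length. In Section~\ref{sec:decomp} we delete a bounded set $S$ so that the components of $G-S$ are highly connected, and we show that each component is \emph{long} (paths of all admissible lengths up to more than $2\delta$), \emph{small} (at most about $2\delta$ vertices, with paths of all admissible lengths up to almost its order) or \emph{lopsided} (close to (T1)). Section~\ref{sec:exact} contains the tools for exact constructions, Sections~\ref{sec:lop} and~\ref{sec:balanced} treat lopsided and small bipartite components, and Section~\ref{sec:main}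 combines several small components, where (T2) appears.

\section{Tools and constants}\label{sec:tools}

The length $e(P)$ of a path $P$ is its number of edges, and a path may be trivial (a single vertex). An \emph{$X$--$Y$ path} has one end in $X$ and the other in $Y$. We write $N(v)$ for the neighborhood of $v$ and $e(X,Y)$ for the number of edges between disjoint sets $X,Y$. A graph is \emph{$k$-connected} if it has more than $k$ vertices and stays connected after the deletion of any fewer than $k$ vertices; deleting at most $k-2$ vertices then leaves a $2$-connected graph. We use the following results.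

\begin{itemize}
\item \emph{Menger.} If $J$ is $2$-connected and $X,Y\subseteq V(J)$ have at least two vertices each, then there are two disjoint $X$--$Y$ paths.
\item \emph{Hall.} Finite sets $N_i$ $(i\in I)$ have distinct representatives $b_i\in N_i$ if $|\bigcup_{i\in L}N_i|\ge|L|$ for all $L\subseteq I$.
\item \emph{Tutte--Berge.} The matching number $\nu(R)$ of a graph $R$ is the minimum of $\frac12(|R|+|T|-o(R-T))$ over $T\subseteq V(R)$, where $o$ counts components of odd order.
\item \emph{K\H{o}v\'ari--S\'os--Tur\'an.} For fixed $l$ and $\gamma>0$, every graph with $n\ge n(l,\gamma)$ vertices and at least $\gamma n^2$ edges contains $K_{l,l}$, hence all even cycles of lengths $4,\dots,2l$.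
\item \emph{Dirac.} A $2$-connected graph has circumference at least $\min(n,2\delta)$.
\item \emph{Brandt--Faudree--Goddard \cite{BFG}.} A $2$-connected nonbipartite graph of order $n$ with $\delta\ge n/4+250$ has cycles of all lengths between its girth and its circumference, unless it has odd girth $7$, in which case it has all lengths from $4$ to its circumference except $5$.
\end{itemize}

For disjoint nonempty sets $X,Y$ the \emph{density} is $d(X,Y)=e(X,Y)/(|X||Y|)$. The pair $(X,Y)$ is \emph{$\varepsilon$-regular} if $|d(X',Y')-d(X,Y)|<\varepsilon$ whenever $X'\subseteq X$, $Y'\subseteq Y$, $|X'|>\varepsilon|X|$ and $|Y'|>\varepsilon|Y|$.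

\begin{theorem}[Regularity lemma, degree form]\label{thm:reg}
For $\varepsilon>0$ there is $M(\varepsilon)$ such that for every graph $H$ and every $d_0\in[0,1]$ there are a partition $V_0,V_1,\dots,V_K$ of $V(H)$ and a spanning subgraph $H'\subseteq H$ with the following properties: $K\le M(\varepsilon)$; $|V_0|\le\varepsilon|H|$; $|V_1|=\dots=|V_K|=m\le\lceil\varepsilon|H|\rceil$; $\deg_{H'}(v)>\deg_H(v)-(d_0+\varepsilon)|H|$ for all $v$; there are no $H'$-edges inside $V_i$ for $i\ge1$; and each pair $(V_i,V_j)$, $1\le i<j$, is $\varepsilon$-regular in $H'$ with density $0$ or greater than $d_0$.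
\end{theorem}

We use regularity only through the following fact. Let $(X,Y)$ be $\varepsilon$-regular of density greater than $d_0$, with $|X|=|Y|=m$. Then
\begin{equation}\label{eq:typical}
\begin{gathered}
\text{if $Y'\subseteq Y$ and $|Y'|>\varepsilon m$, then at most $\varepsilon m$ vertices of $X$}\\ \text{have fewer than $(d_0-\varepsilon)|Y'|$ neighbors in $Y'$,}
\end{gathered}
\end{equation}
and the same holds with $X$ and $Y$ exchanged. Indeed, the set $X'$ of such vertices has $d(X',Y')<d(X,Y)-\varepsilon$.

\medskip\noindent\emph{Constants.} From now on $c\in(0,1/2)$ is fixed, ``bounded'' and $O(1)$ mean bounded in terms of $c$ only, and $n$ is larger than a suitable function of $c$. Put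
\[
\lambda=\frac{c}{10^6},\quad \xi=\frac{c}{10^3},\quad p=\Big\lceil\frac{10}{c}\Big\rceil,\quad \eta=\frac1{20p},\quad d_0=\frac{c\lambda}{20},\quad \beta=\frac{d_0}{4},\quad \varepsilon=\frac{d_0^2}{40},
\]
\[
M=M(\varepsilon),\qquad k=\ell_0=(M+2)p,\qquad s=kp,\qquad \theta=\frac{c}{4s}.
\]
Here $\lambda\ll\xi$ measure the errors in the classification of components, $k$ is a connectivity, $\ell_0$ a path length, $s$ bounds the deleted set, and $\eta,\theta$ are degree thresholds. We use the relations
\begin{equation}\label{eq:rel}
\xi=1000\lambda,\quad \eta>1000\lambda,\quad \beta<\frac{\lambda}{100},\quad 10\varepsilon=d_0\beta,\quad d_0+2\varepsilon\le\frac{c\lambda}{10},\quad \lambda\delta<\frac{cn}{10^6},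
\end{equation}
where the second follows from $p\le11/c$ and the last from $\delta<n$.

\section{Short linkages and short ears}\label{sec:short}

Connectivity provides paths but says nothing about their lengths, and a long connecting path would destroy control over the cycle we build. In a graph of linear minimum degree, a minimal connecting structure is short: each vertex of the graph has few neighbors on it, so summing degrees over the structure bounds its size. We apply this principle to pairs of paths and to paths of prescribed parity.

\begin{lemma}\label{lem:link}
Let $J$ be $2$-connected with $|J|\le n$ and $\delta(J)\ge d\ge12$, and let $X,Y\subseteq V(J)$ with $|X|,|Y|\ge2$. Then there are two disjoint $X$--$Y$ paths with no internal vertex in $X\cup Y$ and with at most $12n/d$ vertices in total.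
\end{lemma}

\begin{proof}
By Menger's theorem there are disjoint paths $P_1=u_0\cdots u_a$ and $P_2=w_0\cdots w_b$ with $u_0,w_0\in X$ and $u_a,w_b\in Y$. Choose them with $\tau=a+b+2$ minimal. Then no internal vertex lies in $X\cup Y$, since we could cut the path there, and neither path has a chord. A vertex $v$ off $P_1\cup P_2$ has no two neighbors at distance at least $3$ along one path, since rerouting through $v$ would shorten it; so $v$ has at most $3$ neighbors on each path.

It remains to count edges between the paths. Let $u_iw_j$ and $u_{i'}w_{j'}$ be edges with $i<i'$ and $j>j'$. The disjoint paths $u_0\cdots u_iw_j\cdots w_b$ and $w_0\cdots w_{j'}u_{i'}\cdots u_a$ have $\tau+2-(i'-i)-(j-j')$ vertices in total, so $i'-i=j-j'=1$ by minimality. Hence among the edges $u_iw_j$ with $i$ even, $i<i'$ implies $j\le j'$. Listing these edges in lexicographic order of $(i,j)$, the sum $i+j\in[0,a+b]$ strictly increases, so there are at most $a+b+1$ of them. The same holds for $i$ odd. Summing degrees over $P_1\cup P_2$,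
\[
\tau d\le 6n+2(a+b)+4(a+b+1)\le 6n+6\tau ,
\]
so $\tau\le 6n/(d-6)\le12n/d$.
\end{proof}

\begin{definition}
Let $X\subseteq V(J)$ and $\varphi:X\to\{0,1\}$. An \emph{ear} of $X$ is a path with two distinct ends in $X$ and no internal vertex in $X$. An ear of length $\ell$ with ends $x,y$ is \emph{parity-breaking} if $\ell\not\equiv\varphi(x)+\varphi(y)\pmod2$.
\end{definition}

Think of $\varphi$ as a $2$-coloring of a bipartite structure on $X$: an $x$--$y$ path along which $\varphi$ alternates has length $\equiv\varphi(x)+\varphi(y)$, so it forms an odd cycle with a parity-breaking ear.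

\begin{lemma}\label{lem:ear}
Let $J$ be $2$-connected and nonbipartite with $|J|\le n$ and $\delta(J)\ge d\ge12$. Let $X\subseteq V(J)$, $|X|\ge2$, and $\varphi:X\to\{0,1\}$. Then $X$ has a parity-breaking ear of length at most $9n/d$.
\end{lemma}

\begin{proof}
\emph{Existence.} Let $Z$ be an odd cycle. By Menger's theorem there are two disjoint paths from $Z$ to $X$; shorten them so that each meets $Z$ only in its first vertex and $X$ only in its last, and let $x_1\ne x_2$ be the last vertices. The two arcs of $Z$ between the first vertices complete them to two $x_1$--$x_2$ paths of different parity, so one of these, $Q$, has length $\not\equiv\varphi(x_1)+\varphi(x_2)$. Cut $Q$ at all its vertices in $X$ into ears. If none were parity-breaking, adding their lengths would give $e(Q)\equiv\varphi(x_1)+\varphi(x_2)$, since each inner cut point contributes twice.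

\emph{Length.} Let $P=v_0\cdots v_\ell$ be a shortest parity-breaking ear; we may assume $\ell\ge2$. A shortcut now contradicts minimality only if it preserves parity. We bound the number of edges at the inner vertices $v_1,\dots,v_{\ell-1}$.

(a) Let $v\notin V(P)\cup X$. If $v$ is adjacent to inner vertices $v_i,v_j$ with $j-i\ge4$ even, rerouting through $v$ shortens $P$ by the even number $j-i-2$. So $v$ has at most two inner neighbors with even index and at most two with odd index.

(b) Let $v\in X\setminus\{v_0,v_\ell\}$ be adjacent to $v_i$ with $2\le i\le\ell-2$. The ears $v_0\cdots v_iv$ and $vv_i\cdots v_\ell$ are shorter than $P$, so neither is parity-breaking. Their lengths add up to $\ell+2$, which gives $\ell\equiv\varphi(v_0)+\varphi(v_\ell)$, a contradiction. So $v$ has at most the two inner neighbors $v_1,v_{\ell-1}$.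

(c) The ends $v_0,v_\ell$ send at most $2(\ell-1)$ edges to inner vertices.

(d) Let $v_iv_j$ be a chord between inner vertices, $j-i\ge2$. Using it shortens $P$ by $j-i-1$, so $j-i$ is even. Let $(i,j)$ and $(i',j')$ be two chords with $i<i'$. If $j\le i'$, using both shortens $P$ by a sum of two odd numbers, which is impossible. If $i'<j<j'$, the path $v_0\cdots v_iv_jv_{j-1}\cdots v_{i'}v_{j'}\cdots v_\ell$ has length $\ell+2-(j'-j)-(i'-i)$, and $(j'-j)+(i'-i)$ is even because $i+j$ and $i'+j'$ are; minimality forces $i'-i=j'-j=1$. Hence among chords with $i$ even, $i<i'$ implies $j'\le j$, so the differences $j-i$ are distinct even numbers in $[2,\ell]$, and there are at most $\ell/2$ such chords. The same holds for $i$ odd, so there are at most $\ell$ chords.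

Together with the $\ell-2$ edges of $P$ between inner vertices,
\[
(\ell-1)d\le4n+2(\ell-1)+2\ell+2(\ell-2)=4n+6(\ell-1).
\]
Thus $\ell-1\le4n/(d-6)\le8n/d$ and $\ell\le9n/d$.
\end{proof}

Two-connectivity is needed for existence: if $K_{\delta,\delta}$ and $K_{\delta+1}$ share one vertex, $X=V(K_{\delta,\delta})$ and $\varphi$ is the bipartition, the only ears are the edges of $K_{\delta,\delta}$, and no odd cycle is longer than $\delta+1$.

\begin{lemma}\label{lem:diam}
Let $J$ be connected with $|J|\le n$ and $\delta(J)\ge cn/2$, and let $u\ne v$ be vertices of $J$.
\begin{itemize}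
\item[(a)] A shortest $u$--$v$ path has length less than $6/c$.
\item[(b)] If $J$ is $2$-connected and nonbipartite, there are $u$--$v$ paths of both parities of length at most $18/c$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) On a shortest path of length $L$ the vertices number $0,3,6,\dots$ have disjoint closed neighborhoods, each of size greater than $cn/2$. So $\lfloor L/3\rfloor+1<2/c$, and $L<3(\lfloor L/3\rfloor+1)<6/c$.
(b) Apply Lemma~\ref{lem:ear} with $d=cn/2$, $X=\{u,v\}$, $\varphi(u)=0$ and either value of $\varphi(v)$.
\end{proof}

\section{Long, small and lopsided components}\label{sec:decomp}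

To join long paths found in different places we must route short connections around vertices already in use, and two-connectivity does not survive that. We therefore remove all small cuts at once. We also remove all small sets that meet every odd cycle of a component, so that a component is either bipartite or robustly nonbipartite. Since components are large, there are few of them, and the process stops after boundedly many steps.

\begin{lemma}\label{lem:decomp}
Let $G$ have order $n$ and $\delta>cn$. There is $S\subseteq V(G)$ with $|S|\le s$ such that every component $H$ of $G-S$ is $k$-connected and is either bipartite or stays nonbipartite after the deletion of any fewer than $k$ vertices. Moreover $\delta(H)\ge\delta-s$.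
\end{lemma}

\begin{proof}
Put $S_0=\emptyset$. Suppose $S_j$ is defined with $|S_j|\le jk$ and $j\le p$. Each component of $G-S_j$ has minimum degree at least $\delta-s$, hence more than $\delta-s>cn/2>k$ vertices, so there are fewer than $2/c$ components. Let $\Phi_j$ be the number of components plus the number of bipartite components of $G-S_j$; then $\Phi_j<4/c<p$. If some component $H$ violates the claim, there is $T\subseteq V(H)$ with $|T|<k$ such that $H-T$ is disconnected, or $H$ is nonbipartite and $H-T$ is bipartite; put $S_{j+1}=S_j\cup T$. Neither summand of $\Phi$ decreases, because $H-T$ is nonempty and subgraphs of bipartite graphs are bipartite, and one of them increases. So $\Phi_j\ge j+1$, and the process stops at some $j<p$.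
\end{proof}

For the rest of this section let $G$ and $S$ be as in Lemma~\ref{lem:decomp} and let $H$ be a component of $G-S$. What we need from $H$ is a supply of paths between prescribed ends with prescribed lengths, subject only to the parity restriction of a bipartite graph.

\begin{definition}
Let $x\ne y$ be vertices of $H$. An integer $\ell$ is \emph{compatible} with $x,y$ if $H$ is nonbipartite, or if $H$ is bipartite and $\ell$ is even exactly when $x,y$ lie in the same class. We say that $H$ has \emph{capacity} $\Lambda$ if for all distinct $x,y\in V(H)$, all $F\subseteq V(H)\setminus\{x,y\}$ with $|F|\le p$ and all compatible $\ell\in[\ell_0,\Lambda]$, the graph $H-F$ contains an $x$--$y$ path of length $\ell$.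
\end{definition}

\begin{proposition}\label{prop:tri}
The component $H$ has capacity $0.9\delta$, and it is of at least one of the following types.
\begin{itemize}
\item \emph{Long:} $H$ has capacity $(2+\lambda)\delta$.
\item \emph{Small:} $|H|\le(2+\xi)\delta$ and $H$ has capacity $(1-\xi)|H|$.
\item \emph{Lopsided:} there are disjoint $A,B\subseteq V(H)$ with $|A|\le(1+\lambda)\delta$ and $|B|\ge(1+\xi/2)\delta$ such that every vertex of $B$ has at least $(1-\lambda)\delta$ neighbors in $A$.
\end{itemize}
\end{proposition}

Apply Theorem~\ref{thm:reg} to $H$ with $\varepsilon$ and $d_0$. Since $|H|>cn/2$, the cluster size $m\ge(1-\varepsilon)|H|/M$ exceeds any prescribed bounded quantity, and $m\le2\varepsilon|H|$. The \emph{reduced graph} $R$ has vertex set $\{1,\dots,K\}$, and $ij$ is an edge if $(V_i,V_j)$ has positive density in $H'$. Let $\nu=\nu(R)$. For every $v\in V(H)$, using $|H|\le n<\delta/c$ and \eqref{eq:rel},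
\begin{equation}\label{eq:deg}
\deg_{H'}(v)-|V_0|\ \ge\ \delta-s-(d_0+2\varepsilon)|H|\ \ge\ (1-\lambda/10)\delta-s\ \ge\ (1-\lambda/4)\delta .
\end{equation}
The $H'$-neighbors of $v\in V_i$ outside $V_0$ lie in clusters $V_j$ with $ij\in E(R)$, so
\[
\delta(R)\ge D:=(1-\lambda/4)\delta/m>0,
\]
and in particular $\nu\ge1$. A regular pair contains paths of all odd lengths up to almost $2m$, and the connectivity of $H$ lets us string together the pairs of a matching of $R$. So the capacity is about $2\nu m$, and the proposition reduces to a question about matchings in $R$.

\begin{lemma}\label{lem:pair}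
Let $(X,Y)$ be a pair of clusters forming an edge of $R$, let $F\subseteq X\cup Y$ with $|F|\le\varepsilon m$, and let $x\in X\setminus F$, $y\in Y\setminus F$ each have at least $d_0m/2$ $H'$-neighbors in the other cluster. For every integer $h$ with $1\le h\le(1-3\beta)m$ there is an $x$--$y$ path of length $2h+1$ with all vertices in $(X\cup Y)\setminus F$.
\end{lemma}

\begin{proof}
All neighborhoods are taken in $H'$. We grow a path greedily from $x$, reserving neighbors of $y$ for the last step. Since $y$ has at least $d_0m/2=2\beta m$ neighbors in $X$ and $\varepsilon<\beta/10$, we can fix $Q\subseteq(N(y)\cap X)\setminus(F\cup\{x\})$ with $|Q|=\lceil\beta m\rceil$. We construct $x=x_0,y_1,x_1,\dots,y_{h-1},x_{h-1}$. At each moment let $X_u$ and $Y_u$ be the sets of unused vertices of $X\setminus(F\cup Q\cup\{x\})$ and $Y\setminus(F\cup\{y\})$. At most $(1-3\beta)m$ vertices of each set are ever used, so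
\[
|X_u|\ge 3\beta m-\varepsilon m-\beta m-2\ge\beta m,\qquad |Y_u|\ge3\beta m-\varepsilon m-1\ge\beta m .
\]
Consequently $(d_0-\varepsilon)|X_u|$ and $(d_0-\varepsilon)|Y_u|$ are at least $(d_0-\varepsilon)\beta m\ge9\varepsilon m$, by $d_0\beta=10\varepsilon$. We keep the invariant $|N(x_i)\cap Y_u|\ge5\varepsilon m$, which holds for $x_0$ because $2\beta m-\varepsilon m-1\ge5\varepsilon m$. Given $x_i$, by \eqref{eq:typical} some $y_{i+1}\in N(x_i)\cap Y_u$ has at least $9\varepsilon m$ neighbors in $X_u$, and again by \eqref{eq:typical} one of these neighbors, $x_{i+1}$, has at least $9\varepsilon m$ neighbors in the new set $Y_u$. At the end, all but at most $\varepsilon m$ vertices of $Y$ have a neighbor in $Q$, so some $y_h\in N(x_{h-1})\cap Y_u$ has a neighbor $x_h\in Q$. The path $x_0y_1x_1\cdots y_hx_hy$ has length $2h+1$.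
\end{proof}

\begin{lemma}\label{lem:cap}
$H$ has capacity $\Lambda:=2\nu\big((1-3\beta)m-1\big)$.
\end{lemma}

\begin{proof}
Let $x,y,F$ and a compatible $\ell\in[\ell_0,\Lambda]$ be given, and let $(X_i,Y_i)$, $1\le i\le\nu$, be the pairs of clusters of a maximum matching of $R$; note $2\nu\le M$. By \eqref{eq:typical} there are $a_i\in X_i$ and $b_i\in Y_i$ outside $F\cup\{x,y\}$ with at least $d_0m/2$ $H'$-neighbors in the other cluster. Call $x,y$ and all $a_i,b_i$ \emph{terminals}. We choose successively paths $Q_0$ from $x$ to $a_1$, $Q_i$ from $b_i$ to $a_{i+1}$ for $1\le i<\nu$, and $Q_\nu$ from $b_\nu$ to $y$. The path $Q_i$ is taken in the graph $J_i$ obtained from $H$ by deleting $F$, the $2\nu$ terminals other than the ends of $Q_i$, and $Q_0,\dots,Q_{i-1}$. For $i<\nu$ let $Q_i$ be a shortest path. Inductively, each earlier path has fewer than $6/c+1$ vertices, so at most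
\[
p+M+\tfrac M2\big(\tfrac6c+1\big)\le p+\tfrac{4M}{c}\le k-2
\]
vertices are deleted. Thus $J_i$ is $2$-connected, nonbipartite if $H$ is, and $\delta(J_i)\ge\delta-s-k\ge cn/2$; Lemma~\ref{lem:diam}(a) gives $e(Q_i)<6/c$ and the induction continues. If $H$ is bipartite, let $Q_\nu$ be a shortest path as well. If $H$ is nonbipartite, choose $Q_\nu$ by Lemma~\ref{lem:diam}(b) with $e(Q_\nu)\le18/c$ and $\nu+\sum_{i=0}^\nu e(Q_i)\equiv\ell\pmod 2$.

Now join $a_i$ to $b_i$ inside $X_i\cup Y_i$ by a path of length $2h_i+1$ from Lemma~\ref{lem:pair}, avoiding the boundedly many vertices other than $a_i,b_i$ that lie in $F$ or on some $Q_j$. This gives an $x$--$y$ path in $H-F$ of length $\nu+\sum e(Q_i)+2\sum h_i$, where $\sum h_i$ can be any integer from $\nu$ to $\nu\lfloor(1-3\beta)m\rfloor$. The smallest length is at most $6\nu/c+18/c+3\nu\le(4M+18)/c\le\ell_0$, and the largest is at least $\Lambda$. These lengths have the parity of $\ell$, by the choice of $Q_\nu$ if $H$ is nonbipartite and because every $x$--$y$ path has compatible length if $H$ is bipartite. So $\ell$ is among them.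
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:tri}]
We have $\Lambda\ge2(1-3\beta)\nu m-M$. There are three cases: the matching is large, it is almost perfect, or neither.

\emph{Case 1: $\nu m\ge(1+\lambda)\delta$.} Then $\Lambda\ge(2+2\lambda-12\beta)\delta-M\ge(2+\lambda)\delta$, and $H$ is long.

\emph{Case 2: $\nu m<(1+\lambda)\delta$ and $\nu\ge K/2-1$.} Then $(1-\varepsilon)|H|\le Km\le2\nu m+2m\le2(1+\lambda)\delta+4\varepsilon|H|$, so $|H|\le2(1+\lambda)\delta/(1-5\varepsilon)\le(2+\xi)\delta$. Also $2\nu m\ge Km-2m\ge(1-5\varepsilon)|H|$, so $\Lambda\ge(1-3\beta)(1-5\varepsilon)|H|-M\ge(1-\xi)|H|$. Hence $H$ is small, and $\Lambda\ge(1-\xi)(\delta-s)\ge0.9\delta$.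

\emph{Case 3: $\nu m<(1+\lambda)\delta$ and $\nu<K/2-1$.} Let $T\subseteq V(R)$ attain the minimum in the Tutte--Berge formula and put $a=|T|$. Writing $K=a+\sum_Q|Q|$ over the components $Q$ of $R-T$, the formula reads
\[
\nu=a+\sum_Q\lfloor|Q|/2\rfloor .
\]
A vertex of $Q$ has all its neighbors in $Q\cup T$, so $|Q|-1\ge D-a$. We claim that $am\ge(1-4\lambda)\delta$. Suppose not; then $D-a>3\lambda\delta/m$. If $R-T$ has at least three components, then $\nu\ge a+\frac32(D-a)=D+\frac12(D-a)>(1-\frac14\lambda+\frac32\lambda)\delta/m$, contrary to $\nu m<(1+\lambda)\delta$. If it has at most two, then $\nu\ge a+\frac12(K-a-2)\ge K/2-1$, again a contradiction. This proves the claim.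

From $\nu\ge a$ we get $\Lambda\ge2(1-3\beta)(1-4\lambda)\delta-M\ge(2-9\lambda)\delta\ge0.9\delta$. Moreover $\sum_Q\lfloor|Q|/2\rfloor=\nu-a<5\lambda\delta/m$, and $|Q|\le3\lfloor|Q|/2\rfloor$ when $|Q|\ge2$, so the components with more than one vertex contain at most $15\lambda\delta/m$ vertices in total. Let $I$ be the set of isolated vertices of $R-T$.

If $|I|m\ge(1+\xi/2)\delta$, let $A=\bigcup_{i\in T}V_i$ and $B=\bigcup_{i\in I}V_i$. Then $|A|=am\le\nu m<(1+\lambda)\delta$, and all $H'$-neighbors of a vertex of $B$ lie in $A\cup V_0$, so by \eqref{eq:deg} it has at least $(1-\lambda)\delta$ neighbors in $A$. Hence $H$ is lopsided. Otherwise $Km\le(1+\lambda)\delta+(1+\xi/2)\delta+15\lambda\delta$, so $|H|\le Km/(1-\varepsilon)\le(2+\xi)\delta$, and $\Lambda\ge(2-9\lambda)\delta\ge(1-\xi)(2+\xi)\delta\ge(1-\xi)|H|$. Hence $H$ is small.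
\end{proof}

\section{Exact constructions in very dense graphs}\label{sec:exact}

In the model case of Section~\ref{sec:idea} the pair $(A,B)$ was complete, so any family of special paths with ends in $B$ could be closed into a cycle through as many vertices of $A$ as desired. The next lemma does this for almost complete pairs, without losing a single vertex.

\begin{lemma}[Assembly]\label{lem:assembly}
Let $A_0,B_0$ be disjoint vertex sets in a graph and $0\le\rho<|B_0|/4$. Suppose that every vertex of $B_0$ has at most $\rho$ non-neighbors in $A_0$ and every vertex of $A_0$ has at least $0.8|B_0|$ neighbors in $B_0$. Let $R_1,\dots,R_r$, $r\ge1$, be disjoint paths, possibly trivial, with both ends in $B_0$, called \emph{pieces}. Put $U=\bigcup_i V(R_i)$ and assume $|U\cap B_0|\le0.1|B_0|$ and $|A_0\setminus U|\ge2\rho+r+2$. Let $t_0=\sum_ie(R_i)+2r+2$. Then there are $t_1\ge t_0$ and cycles $Z_t$ of length $t$ for $t=t_0,t_0+2,\dots,t_1$ such that each $Z_t$ contains all pieces as subpaths, every other edge of $Z_t$ joins $A_0\setminus U$ to $B_0$, and $Z_{t_1}$ contains all of $A_0$ or all of $B_0$.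
\end{lemma}

\begin{proof}
Orient each piece. For $1\le i<r$, at least $|A_0\setminus U|-2\rho\ge r+2$ vertices of $A_0\setminus U$ are adjacent to both the last vertex of $R_i$ and the first vertex of $R_{i+1}$, so we can choose distinct such vertices $a_i'$. They join the pieces into one path of length $\sum e(R_i)+2(r-1)$. Let
\[
j_1=\min\big(|A_0\setminus U|-r+1,\ |B_0\setminus U|+1\big)\ge2
\]
and $2\le j\le j_1$. We close the path by a path $a_1b_1a_2\cdots b_{j-1}a_j$, which adds $2j$ edges. Among the $|A_0\setminus U|-r+1\ge2\rho+3$ unused vertices of $A_0\setminus U$ choose $a_1$ adjacent to the last vertex of $R_r$, then $a_j\neq a_1$ adjacent to the first vertex of $R_1$, then distinct $a_2,\dots,a_{j-1}$ arbitrarily. We need distinct vertices $b_i\in N_i:=(N(a_i)\cap N(a_{i+1})\cap B_0)\setminus U$ for $1\le i<j$, and we check Hall's condition. Each $N_i$ has at least $(1-0.2-0.2-0.1)|B_0|=0.5|B_0|$ elements, which settles index sets $L$ with $|L|\le0.5|B_0|$. A vertex $b\in B_0\setminus U$ is missing from at most $2\rho<0.5|B_0|$ of the sets $N_i$, since each non-neighbor of $b$ occurs in the definition of at most two of them. So if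 $|L|>0.5|B_0|$, then $\bigcup_{i\in L}N_i=B_0\setminus U$, which has at least $j-1\ge|L|$ elements. The cycle has length $t_0+2(j-2)$. For $j=j_1$ it uses all of $A_0\setminus U$ or all of $B_0\setminus U$, and it contains $U$.
\end{proof}

The following count explains why an ear costs at most one unit of length, as in (T1).

\begin{lemma}\label{lem:count}
Let $X_0,X_1$ be disjoint vertex sets and let $Z$ be a cycle formed by two $x$--$y$ paths $E$ and $P$, where $P$ alternates between $X_0$ and $X_1$, and $e(E)\not\equiv\varphi(x)+\varphi(y)$ for the function $\varphi$ equal to $i$ on $X_i$. Then $Z$ is odd. If $P$ contains $h$ vertices of $X_0$ or $h$ vertices of $X_1$, then $Z$ has length at least $2h-1$.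
\end{lemma}

\begin{proof}
We have $e(P)\equiv\varphi(x)+\varphi(y)$, so $e(E)+e(P)$ is odd. The numbers of vertices of $P$ in $X_0$ and in $X_1$ differ by at most one, so $P$ has at least $2h-1$ vertices, $e(P)\ge2h-2$, and $e(E)\ge1$.
\end{proof}

For graphs close to (T2) we need the analogous exact statement in almost complete graphs.

\begin{lemma}\label{lem:dense}
Let $J$ be a graph with $|J|\ge20$ and $\delta(J)\ge0.8|J|$. For all distinct $x,y\in V(J)$ and all $h$ with $3\le h\le|J|$ there is an $x$--$y$ path with exactly $h$ vertices.
\end{lemma}

\begin{proof}
Any two vertices have at least $0.6|J|$ common neighbors, which gives $h=3$. Let an $x$--$y$ path with $h<|J|$ vertices be given; we insert one more vertex. If $h\le0.5|J|$, the ends of any edge of the path have a common neighbor off the path. If $h>0.5|J|$, then $h>0.4|J|+1$, so a vertex $w$ off the path has at least $h-0.2|J|>(h+1)/2$ neighbors on it, two of which are consecutive.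
\end{proof}

\section{Lopsided pairs}\label{sec:lop}

\begin{proposition}\label{prop:lop}
Let $G$ have order $n$ and $\delta>cn$, and let $A,B\subseteq V(G)$ be disjoint sets with $|A|\le(1+\lambda)\delta$ and $|B|\ge(1+\xi/2)\delta$ such that every vertex of $B$ has at least $(1-\lambda)\delta$ neighbors in $A$. Then $G$ contains $C_t$ for all even $t\in[cn/2,2\delta]$. If $G$ is $2$-connected and nonbipartite, then it also contains $C_t$ for all odd $t\in[cn/2,2\delta]$.
\end{proposition}

The proof occupies this section. Fix $t\in[cn/2,2\delta]$, and assume that $G$ is $2$-connected and nonbipartite if $t$ is odd. Each vertex of $B$ has at most $\rho:=2\lambda\delta$ non-neighbors in $A$. Let $A_0$ be the set of vertices of $A$ with at least $0.9|B|$ neighbors in $B$. There are at most $2\lambda\delta|B|$ nonadjacent pairs in $A\times B$, and each vertex of $A\setminus A_0$ lies in more than $0.1|B|$ of them. So $|A\setminus A_0|\le20\lambda\delta$, and $|A|\ge(1-\lambda)\delta$ gives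
\begin{equation}\label{eq:A0}
\delta-|A_0|\le21\lambda\delta .
\end{equation}
Cycles alternating between $A_0$ and $B$ may fall short of $2\delta$ by up to $42\lambda\delta$, and this deficit has to be made up by pieces.

\subsection*{Making $B$ independent}
The cheapest pieces are edges inside $B$, each of which gains one unit of length. Let $m_0=\lceil50\lambda\delta\rceil$ and suppose that $G[B]$ has a matching of size $m_0$. Choose $r\in\{m_0-1,m_0\}$ with $r\equiv t\pmod 2$ and apply Lemma~\ref{lem:assembly} with $B_0=B$ and $r$ matching edges as pieces. The hypotheses hold, since $\rho<|B|/4$, $|U|\le100\lambda\delta+2\le0.1|B|$ and $|A_0|\ge(1-21\lambda)\delta\ge2\rho+r+2$. Here $t_0=3r+2\equiv t$, and $t_0<cn/2$ by \eqref{eq:rel}. A cycle $Z_{t'}$ with $h$ vertices in $A_0$ has length $2h+r$ and $h+r$ vertices in $B$. So $t_1=2|A_0|+r\ge2\delta-42\lambda\delta+50\lambda\delta-1$ or $t_1=2|B|-r\ge2\delta+1000\lambda\delta-50\lambda\delta-1$. In both cases $t_1\ge2\delta$, and $C_t\subseteq G$.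

Otherwise a maximum matching of $G[B]$ covers fewer than $100\lambda\delta$ vertices, and we delete them from $B$. \emph{From now on $B$ denotes the remaining set.} It is independent and $|B|\ge(1+400\lambda)\delta>\delta$. Each vertex of $A_0$ has at least $0.8|B|$ neighbors in $B$, because it misses at most one tenth of the old set, of which more than half remains. Each vertex of $B$ has at most $\rho$ non-neighbors in $A_0$.

\subsection*{Reduction to a count}
Unlike in the model case, there are vertices with an intermediate number of neighbors in $B$. Those with linearly many can always be placed on the cycle between two vertices of $B$, so they count as vertices of the small side. Let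
\[
A'=\{v\notin B:\ |N(v)\cap B|\ge\eta|B|\}\supseteq A_0,\qquad W=V(G)\setminus(A'\cup B),\qquad q=\delta-|A'|.
\]
The number $q$ is the true deficit; by \eqref{eq:A0},
\begin{equation}\label{eq:q}
|A'\setminus A_0|+q=\delta-|A_0|\le21\lambda\delta .
\end{equation}
A \emph{star} at a vertex $v\notin A_0\cup B$, its \emph{center}, is a path $bvb'$ with \emph{leaves} $b,b'\in B$. If $t$ is odd, let $E$ be a parity-breaking ear of $A'\cup B$ for $\varphi=1$ on $A'$ and $\varphi=0$ on $B$, with ends $x,y$ and length at most $9/c$ (Lemma~\ref{lem:ear} with $d=cn$). Its interior lies in $W$ and it has at most $9/c+1\le p$ vertices. The \emph{ear piece} is $E$ extended, at each end lying in $A'$, by an edge to a vertex of $B$.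

Below we apply Lemma~\ref{lem:assembly} with $B_0=B$ to families of pieces with these properties:
\begin{itemize}
\item[(P1)] there are $r\le25\lambda\delta$ pieces, and only the ends of a piece lie in $B$;
\item[(P2)] all but $O(1)$ pieces have length at most $2$, all have length $O(1)$, and $|U\cap A_0|=O(1)$.
\end{itemize}
To make the pieces disjoint, we choose last all vertices described only as a neighbor in $B$ of a vertex of $A'$, such as the leaves of stars with center in $A'\setminus A_0$ and the extension vertices of the ear piece. This is possible because the pieces contain at most $2r\le50\lambda\delta$ vertices of $B$, while a vertex of $A'$ has at least $\eta|B|>1000\lambda\delta$ neighbors in $B$.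

The hypotheses of Lemma~\ref{lem:assembly} follow: $\rho<|B|/4$, $|U\cap B|\le50\lambda\delta\le0.1|B|$, and $|A_0\setminus U|\ge(1-21\lambda)\delta-O(1)\ge2\rho+r+2$. Also $t_0\le4r+O(1)\le100\lambda\delta+O(1)<cn/2$. If $Z_{t_1}$ contains the independent set $B$, then $t_1\ge2|B|>2\delta$. So it suffices to find a family with (P1) and (P2) such that
\begin{equation}\label{eq:goal}
\begin{gathered}
\text{the cycles $Z_{t'}$ have the parity of $t$, and if $Z_{t_1}\supseteq A_0$,}\\
\text{then $t_1\ge2\delta$ for even $t$ and $t_1\ge2\delta-1$ for odd $t$.}
\end{gathered}
\end{equation}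

\subsection*{Enough substitutes for the small side}
This is case (i) of the model. Assume that $q\le0$, or that $q\ge1$ and there are $q+p$ disjoint stars with centers in $W$; the $p$ spare stars allow for collisions with the ear. We define a set $D$ of centers disjoint from $A_0\cup B$ such that $\hat A=A_0\cup D$ has at least $\delta$ vertices, and, if $t$ is odd, contains $\{x,y\}\cap A'$ and no inner vertex of $E$.

If $q\le0$, take $D\subseteq A'\setminus A_0$ with $|A_0\cup D|\ge\delta$ and $|D|\le21\lambda\delta$, which is possible by \eqref{eq:A0}, and for odd $t$ add the vertices of $\{x,y\}\cap(A'\setminus A_0)$. If $q\ge1$, fix $q+p$ disjoint stars with centers in $W$, and for odd $t$ discard those that meet $E$; at most $p$ are discarded. Let $D$ consist of $A'\setminus A_0$ and the centers of the remaining stars, which we keep as the stars at these centers. Then $|\hat A|\ge|A'|+q=\delta$, and $|D|\le21\lambda\delta+p$ by \eqref{eq:q}.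

For even $t$ the pieces are stars at the vertices of $D$, or one vertex of $B$ if $D=\emptyset$. Each $Z_{t'}$ alternates between $\hat A$ and $B$ and contains $D$, so it is even, and $Z_{t_1}\supseteq A_0$ gives $t_1=2|\hat A|\ge2\delta$. For odd $t$ the pieces are the ear piece and stars at the vertices of $D\setminus\{x,y\}$. Each $Z_{t'}$ consists of $E$ and an $x$--$y$ path alternating between $\hat A$ and $B$. If $Z_{t_1}\supseteq A_0$, this path contains $\hat A$. Lemma~\ref{lem:count} gives odd length and $t_1\ge2\delta-1$. In both cases $r\le21\lambda\delta+p+3$, (P1) and (P2) hold, and \eqref{eq:goal} is verified.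

\subsection*{Private neighbors}
Now assume $q\ge1$ and that there are no $q+p$ disjoint stars with centers in $W$. Take a maximal family of disjoint stars with centers in $W$, let $D_W$ be the set of centers, $|D_W|<q+p$, let $B_1$ be $B$ without the leaves, and let $W_1=W\setminus D_W$. By \eqref{eq:q}, $|B_1|\ge|B|-2(q+p)\ge0.9|B|$, and by maximality
\begin{equation}\label{eq:private}
\text{every vertex of $W_1$ has at most one neighbor in $B_1$.}
\end{equation}
Since $B$ is independent, each $b\in B_1$ has at least $\delta-|A'|=q$ neighbors in $W$. The threshold $\eta$ was chosen so that $D_W$ absorbs few of these edges: a vertex of $W$ has fewer than $\eta|B|$ neighbors in $B$, and $q+p\le2pq$, so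
\[
e(B_1,D_W)\le2pq\,\eta|B|=0.1\,q|B| .
\]
Two facts follow. First, $0.8q|B|\le e(B_1,W_1)\le n$ by \eqref{eq:private}, so $q\le2/c$: the deficit is bounded. Second, at most $0.1|B|$ vertices of $B_1$ have all their $W$-neighbors in $D_W$, since each of them sends at least $q$ edges to $D_W$. So there is $B_2\subseteq B_1$ with $|B_2|\ge0.8|B|$ such that each $b\in B_2$ has a neighbor $u(b)\in W_1$, and these private neighbors are distinct by \eqref{eq:private}.

\medskip\noindent\emph{Case (ii): at least $2q$ private neighbors have at least $2q$ neighbors in $A_0$ each.} No ear is needed. Let $j\in\{2q-1,2q\}$ with $j\equiv t$. Take $j$ such vertices $u(b)$, choose distinct neighbors $\alpha(b)\in A_0$ of them, and then neighbors $b^*\in B$ of the $\alpha(b)$. The pieces are the $j$ paths $b\,u(b)\,\alpha(b)\,b^*$ and stars at all vertices of $A'\setminus A_0$; (P1) and (P2) hold by \eqref{eq:q} and $q\le2/c$. On each cycle $Z_{t'}$, two cyclically consecutive vertices of $A'$ are separated by a single vertex of $B$, except in $j$ places where they are separated by $b,u(b)$. So a cycle with $h$ vertices in $A'$ has length $2h+j\equiv t$. If $Z_{t_1}\supseteq A_0$,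 then $h=|A'|=\delta-q$ and $t_1=2\delta-2q+j$, which is $2\delta$ for even $t$ and $2\delta-1$ for odd $t$.

\medskip\noindent\emph{Case (iii): otherwise.} All but fewer than $2q$ private neighbors $u$ have fewer than $2q$ neighbors in $A_0$; call these \emph{free}. A free vertex has fewer than $2q+21\lambda\delta$ neighbors in $A'$ by \eqref{eq:q} and at most $1+2(q+p)$ in $B$ by \eqref{eq:private}, hence at least $\delta/2\ge cn/2$ in $W$. Let $h_0=\lceil4/c\rceil$. Among any $h_0$ free vertices two have at least $n/h_0^2$ common neighbors in $W$, for otherwise the union of their neighborhoods in $W$ would have more than $h_0cn/2-\binom{h_0}2n/h_0^2\ge2n-n/2$ elements. We choose $q$ disjoint paths $b\,u(b)\,w\,u(b')\,b'$ with $w\in W$, disjoint from $E$ if $t$ is odd, one after another. At each stage only $O(1)$ vertices, those of $E$ and of the earlier paths, are forbidden. So there are $h_0$ free vertices $u(b)$ with neither $u(b)$ nor $b$ forbidden, and two of them have a common neighbor $w\in W$ that is not forbidden.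

The pieces are these $q$ paths, stars at all vertices of $A'\setminus A_0$ (other than $x,y$ if $t$ is odd), and the ear piece if $t$ is odd; (P1) and (P2) hold as in case (ii). Contract each of the $q$ paths to a single vertex, regarded as a vertex of $B$; this shortens $Z_{t'}$ by $4q$. For even $t$ the contracted cycle alternates between $A'$ and $B$, so it is even, and $Z_{t_1}\supseteq A_0$ gives $t_1=2|A'|+4q=2\delta+2q$. For odd $t$ it consists of $E$ and an $x$--$y$ path alternating between $A'$ and $B$, so by Lemma~\ref{lem:count} it is odd, and $Z_{t_1}\supseteq A_0$ gives $t_1\ge2|A'|-1+4q=2\delta+2q-1$. This verifies \eqref{eq:goal} in the last case and proves Proposition~\ref{prop:lop}. \qed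

\section{Small bipartite components}\label{sec:balanced}

Let $G$ have order $n$ and $\delta>cn$, let $S$ be as in Lemma~\ref{lem:decomp}, and let $H$ be a small bipartite component of $G-S$ with classes $X,Y$. From $\delta(H)\ge\delta-s$ we get $|X|,|Y|\ge\delta-s$, and then $|H|\le(2+\xi)\delta$ gives $|X|,|Y|\le(1+\xi)\delta+s$. So each vertex of $H$ has at most $\xi\delta+2s\le2\xi\delta$ non-neighbors in the other class: $H$ is almost a complete bipartite graph, as in (T3). Its classes may be smaller than $\delta$ by up to $s$, and the missing vertices have to be recovered from $S$. Let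
\[
T_X=\{v\in S:|N(v)\cap Y|\ge\theta n\},\qquad T_Y=\{v\in S:|N(v)\cap X|\ge\theta n\},
\]
and $X^*=X\cup T_X$, $Y^*=Y\cup T_Y$. At most $s\theta n=cn/4<|Y|$ vertices of $Y$ have a neighbor in $S\setminus T_X$, so some $y\in Y$ has $N(y)\subseteq X^*$. By symmetry,
\begin{equation}\label{eq:XY}
|X^*|\ge\delta\quad\text{and}\quad|Y^*|\ge\delta .
\end{equation}

\begin{proposition}\label{prop:bal}
Suppose $T_X\cap T_Y=\emptyset$. Then $G$ contains $C_t$ for all even $t\in[cn/2,2\delta]$. If $G$ is $2$-connected and nonbipartite, then it also contains $C_t$ for all odd $t\in[cn/2,2\delta]$.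
\end{proposition}

\begin{proof}
The hypothesis makes $X^*$ and $Y^*$ disjoint. We apply Lemma~\ref{lem:assembly} with $A_0=X$, $B_0=Y$, $\rho=2\xi\delta$ and at most $s+1$ pieces of bounded length. Its hypotheses hold, because $|U|=O(1)$, $|X|,|Y|\ge\delta-s$, and each vertex of $X$ has at least $|Y|-2\xi\delta\ge0.8|Y|$ neighbors in $Y$. Also $t_0=O(1)<cn/2$. The \emph{piece at} $v\in T_X$ is a path $bvb'$ with $b,b'\in Y$, and the piece at $v\in T_Y$ is a path $bava'b'$ with $a,a'\in X$ and $b,b'\in Y$. All such choices can be made greedily, since each time we need a neighbor in $X$ or $Y$ of a vertex that has at least $\theta n$ of them, and only $O(1)$ vertices are to be avoided.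

For even lengths use the pieces at all vertices of $T_X\cup T_Y$, or one vertex of $Y$ if this set is empty. The cycles alternate between $X^*$ and $Y^*$, and $Z_{t_1}$ contains $X^*$ or $Y^*$, so $t_1\ge2\delta$ by \eqref{eq:XY}.

For odd lengths, Lemma~\ref{lem:ear} gives a parity-breaking ear $E$ of $X^*\cup Y^*$ for $\varphi=1$ on $X^*$ and $\varphi=0$ on $Y^*$, with ends $x,y$ and length at most $9/c$. Extend $E$ at each end to a vertex of $Y$: not at all if the end is in $Y$, by one edge if it is in $X^*$, and by two edges through a vertex of $X$ if it is in $T_Y$. Use this path and the pieces at the vertices of $(T_X\cup T_Y)\setminus\{x,y\}$. Each cycle consists of $E$ and an $x$--$y$ path alternating between $X^*$ and $Y^*$. Since the interior of $E$ avoids $X^*\cup Y^*$, for $Z_{t_1}$ this path contains $X^*$ or $Y^*$. By Lemma~\ref{lem:count} and \eqref{eq:XY} the cycles are odd and $t_1\ge2\delta-1$.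
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $G$ be as in the theorem. Theorem~\ref{thm:approx} with its parameter equal to $1/2$ gives $C_t$ for $\lceil2/c\rceil-2\le t\le cn$. So it suffices to find $C_t$ for $cn/2\le t\le\min(2\delta,n)$.

If $\delta\ge n/4+250$, then $G$ has at least $n^2/8$ edges, so it contains $C_4$ by the K\H{o}v\'ari--S\'os--Tur\'an theorem and has girth at most $4$. The theorems of Brandt--Faudree--Goddard and Dirac give all lengths from $6$ to $\min(2\delta,n)$. So we may assume $\delta<n/4+250$, and then
\[
n>4\delta-1000\ge3.9\delta .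
\]
The point of this reduction is that $G-S$ cannot consist of a single small component, in which a cycle of length $2\delta$ might have to cover almost every vertex. Fix $t\in[cn/2,2\delta]$. Let $S$ be as in Lemma~\ref{lem:decomp}, let $H_1,H_2,\dots$ be the components of $G-S$, put $n_i=|H_i|>\delta-s$, and apply Proposition~\ref{prop:tri}. If some component is lopsided, Proposition~\ref{prop:lop} finishes the proof.

\subsection*{A long component}
Let $H$ be a long component. If $H$ is nonbipartite or $t$ is even, take an edge $xy$ of $H$; the length $t-1\in[\ell_0,(2+\lambda)\delta]$ is compatible with $x,y$, and an $x$--$y$ path of this length closes to a $C_t$. If $H$ is bipartite and $t$ is odd, let $\varphi$ be its $2$-coloring. Lemma~\ref{lem:ear} gives a parity-breaking ear of $V(H)$ with ends $x,y$, length $\ell\le9/c$ and interior outside $H$. Then $t-\ell\equiv1+\ell\equiv\varphi(x)+\varphi(y)$ is compatible and lies in $[\ell_0,(2+\lambda)\delta]$, and an $x$--$y$ path of length $t-\ell$ in $H$ closes the ear to a $C_t$.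

\subsection*{Linking two small components}
From now on all components are small. Since $(2+\xi)\delta+s<3.9\delta\le n$, there are at least two. For any two of them, say $H_1$ and $H_2$, Lemma~\ref{lem:link} with $d=cn$ gives a \emph{linkage}: disjoint paths $P_1,P_2$, where $P_i$ runs from $x_i\in V(H_1)$ to $z_i\in V(H_2)$, with no internal vertex in $H_1\cup H_2$ and at most $12/c$ vertices in total. An $x_1$--$x_2$ path in $H_1$, a $z_1$--$z_2$ path in $H_2$ and the linkage form a cycle. This suffices when $n_1+n_2$ exceeds $2\delta$ by a margin and the parity can be controlled.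

\subsection*{A small bipartite component}
Let $H_1$ be bipartite with classes $X,Y$ and $2$-coloring $\varphi$, and define $T_X,T_Y$ as in Section~\ref{sec:balanced}. If $T_X\cap T_Y=\emptyset$, Proposition~\ref{prop:bal} applies. So let $v\in T_X\cap T_Y$. This vertex has at least $\theta n$ neighbors in each class and serves as a parity switch. Take a linkage between $H_1$ and $H_2$. We claim that for each parity there are an integer $\kappa$ with $0\le\kappa=O(1)$ and vertices $y_1\neq y_2$ of $H_1$ such that, for all $\ell_1\in[\ell_0,(1-\xi)n_1]$ compatible with $y_1,y_2$, there is a $z_1$--$z_2$ path that meets $H_2$ only in its ends and has length $\ell_1+\kappa$, of the prescribed parity.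

Suppose first $v\notin V(P_1\cup P_2)$. Choose $w\in(N(v)\cap X)\setminus\{x_1,x_2\}$ and $w'\in N(v)\setminus\{x_1,x_2,w\}$ in $X$ or in $Y$. The graph $H_1-\{x_1,w\}$ is connected with minimum degree at least $cn/2$, so by Lemma~\ref{lem:diam}(a) it has a $w'$--$x_2$ path $Q$ with fewer than $6/c+1\le p$ vertices. The capacity of $H_1$ with $F=V(Q)$ gives $x_1$--$w$ paths in $H_1-V(Q)$ of all compatible lengths $\ell_1\in[\ell_0,(1-\xi)n_1]$. Follow $P_1$ from $z_1$ to $x_1$, then such a path to $w$, then $wvw'$, $Q$ and $P_2$. The length is $\ell_1+\kappa$ with $\kappa=e(P_1)+2+e(Q)+e(P_2)$, where $\ell_1\equiv\varphi(x_1)+\varphi(w)$ and $e(Q)\equiv\varphi(w')+\varphi(x_2)$. Changing the class of $w'$ changes the parity.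

Suppose next $v\in V(P_1)$; the case $v\in V(P_2)$ is symmetric. As $v\in S$, it is an internal vertex of $P_1$. Choose $w'\in N(v)\setminus\{x_2\}$ in $X$ or in $Y$. Follow $P_1$ from $z_1$ to $v$, then the edge $vw'$, then a $w'$--$x_2$ path in $H_1$ of compatible length $\ell_1\in[\ell_0,(1-\xi)n_1]$, then $P_2$. Here $\kappa$ does not depend on $w'$, and $\ell_1\equiv\varphi(w')+\varphi(x_2)$, so again both parities occur. This proves the claim.

In $H_2$ there are $z_1$--$z_2$ paths of lengths $\ell_2$ running through every second integer from at most $\ell_0+1$ to at least $(1-\xi)n_2-2$. Choose the parity in the claim so that $\ell_1+\kappa+\ell_2\equiv t$. As $\ell_1$ also runs through every second integer from at most $\ell_0+1$ to at least $(1-\xi)n_1-2$, the sum takes all values of this parity from $O(1)$ to at least $(1-\xi)(n_1+n_2)-4$. Since $n_1\ge2(\delta-s)$ and $n_2\ge\delta-s$, this is at least $3(1-\xi)(\delta-s)-4>2\delta$, and $C_t\subseteq G$.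

\subsection*{Small nonbipartite components}
Now all components are nonbipartite, so all lengths are compatible. Suppose first that some component, say $H_1$, has $n_1\ge(1+10\xi)\delta$. A linkage between $H_1$ and $H_2$ and paths of all lengths in $[\ell_0,(1-\xi)n_i]$ in $H_i$ give cycles of all lengths from $O(1)$ to at least
\[
(1-\xi)\big((2+10\xi)\delta-s\big)-2\ \ge\ (2+8\xi-10\xi^2)\delta-s-2\ >\ 2\delta .
\]

There remains the case, modeled on (T2), that $n_i<(1+10\xi)\delta$ for all $i$. There are at least three components, because $2(1+10\xi)\delta+s<3.9\delta$. Each is almost complete: $\delta(H_i)\ge\delta-s\ge0.9n_i$. Two components alone may have fewer than $2\delta$ vertices, so, as in Section~\ref{sec:balanced}, we recover vertices from $S$. Let $T_i=\{v\in S:|N(v)\cap V(H_i)|\ge\theta n\}$. At most $s\theta n=cn/4<n_i$ vertices of $H_i$ have a neighbor in $S\setminus T_i$, so some vertex of $H_i$ lies, with all its neighbors, in $V(H_i)\cup T_i$. Hence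
\begin{equation}\label{eq:Ti}
n_i+|T_i|\ge\delta+1 .
\end{equation}
If two of the sets $T_i$ share at most two vertices, then \eqref{eq:Ti} provides $2\delta$ vertices in and around two components; if not, the shared vertices link three components in a ring.

\medskip\noindent\emph{Large intersections.} Suppose $|T_i\cap T_j|\ge3$ for all $i\ne j$. Choose distinct $v_{12}\in T_1\cap T_2$, $v_{23}\in T_2\cap T_3$, $v_{13}\in T_1\cap T_3$. For $i\le3$ choose in $H_i$ distinct neighbors of the two vertices whose index contains $i$, and join them in $H_i$ by a path with any number of vertices from $3$ to $n_i$ (Lemma~\ref{lem:dense}). This gives cycles of all lengths from $12$ to $n_1+n_2+n_3+3>3(\delta-s)>2\delta$.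

\medskip\noindent\emph{A small intersection.} Otherwise we may assume $|T_1\cap T_2|\le2$. Take a linkage between $H_1$ and $H_2$, and partition $(T_1\cup T_2)\setminus V(P_1\cup P_2)$ into $T_1'\subseteq T_1$ and $T_2'\subseteq T_2$. Let $T_1'=\{v_1,\dots,v_\tau\}$, $\tau\le s$. We show that $G[V(H_1)\cup T_1']$ has $x_1$--$x_2$ paths with every number of vertices from $4\tau+3$ to $n_1+\tau$. Each $v_i$ has at least $\theta n$ neighbors in $H_1$, so there are distinct vertices $g_i,g_i'\in N(v_i)\cap V(H_1)\setminus\{x_1,x_2\}$, $1\le i\le\tau$. Any two vertices of $H_1$ have at least $0.8n_1$ common neighbors in $H_1$, so, with $g_0'=x_1$, there are distinct common neighbors $c_i$ of $g_{i-1}'$ and $g_i$ in $H_1$ that differ from $x_1,x_2$ and all $g_j,g_j'$. The path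
\[
\Pi=x_1c_1g_1v_1g_1'\,c_2g_2v_2g_2'\cdots c_\tau g_\tau v_\tau g_\tau'
\]
has $4\tau+1$ vertices ($\Pi=x_1$ if $\tau=0$). Let $J$ be obtained from $H_1$ by deleting the $3\tau$ vertices of $\Pi$ in $H_1$ other than $g'_\tau$. Then $\delta(J)\ge0.9n_1-3s\ge0.8|J|$, and Lemma~\ref{lem:dense} gives $g'_\tau$--$x_2$ paths in $J$ with $h$ vertices for $3\le h\le n_1-3\tau$. Appending them to $\Pi$ gives paths with $4\tau+h$ vertices, as required. The same holds for $H_2$, $T_2'$ and $z_1,z_2$.

Let $I$ be the set of internal vertices of $P_1$ and $P_2$. Combining the paths with the linkage, we get cycles of all lengths from $O(1)$ to $n_1+n_2+|T_1'|+|T_2'|+|I|$. Since $T_1\cup T_2\subseteq S$, we have $T_1\cup T_2\subseteq T_1'\cup T_2'\cup I$, so by \eqref{eq:Ti} the upper end is at least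
\[
n_1+n_2+|T_1|+|T_2|-|T_1\cap T_2|\ \ge\ 2(\delta+1)-2\ =\ 2\delta .
\]
In (T2), with $S$ the set of the two special vertices, equality holds throughout. All cases are covered, and Theorem~\ref{thm:main} is proved. \qed

\section{The sharp form and the bipartite case}\label{sec:rest}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
From $2/c\le g+2$ we get $\lceil2/c\rceil-2\le g$. So Theorem~\ref{thm:main} gives all odd $t\in[g,\min(2\delta,n)]$ and all even $t\in[\lceil2/c\rceil-2,\min(2\delta,n)]$. Since $G$ has at least $cn^2/2$ edges, the K\H{o}v\'ari--S\'os--Tur\'an theorem with $l=\lceil2/c\rceil$ gives the even lengths from $4$ to $2l$.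

As $2/c>4$, we have $g\ge3$. If $g=3$ the lower end cannot be improved because there are no shorter cycles. If $g\ge5$, the graphs of Example~\ref{ex:lower} satisfy the hypotheses for all large $n$ and contain no $C_{g-2}$. The graphs of Example~\ref{ex:upper} with $cn<\delta<n/2$ satisfy the hypotheses and contain no $C_{2\delta+1}$, although $2\delta+1\le n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bip}]
A bipartite graph has $\delta\le n/2$, so there is nothing to prove if $c\ge1/2$. Let $c<1/2$ and let $G$ be bipartite with $\delta>cn$. In the proof of Theorem~\ref{thm:main}, two-connectivity of $G$ served to find ears and to link components, and neither is needed now. Lemma~\ref{lem:decomp} and Proposition~\ref{prop:tri} make no assumption on the connectivity of $G$. Apply them and let $H$ be any component of $G-S$; it is bipartite. Let $t\in[4,2\delta]$ be even.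

If $t\le\ell_0$, use the K\H{o}v\'ari--S\'os--Tur\'an theorem with $l=\ell_0$. If $\ell_0<t\le0.9\delta$, take an edge $xy$ of $H$ and an $x$--$y$ path of the odd length $t-1$, which exists since $H$ has capacity $0.9\delta$. As $0.9\delta\ge cn/2$, there remains $t\in[cn/2,2\delta]$. If $H$ is long, the same argument works with capacity $(2+\lambda)\delta$. If $H$ is lopsided, use the even part of Proposition~\ref{prop:lop}. If $H$ is small, a vertex of $T_X\cap T_Y$ would have neighbors in both classes of the connected bipartite graph $H$, and these are joined in $H$ by a path of odd length, which would give an odd cycle in $G$. So $T_X\cap T_Y=\emptyset$ and the even part of Proposition~\ref{prop:bal} applies.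

Finally, $K_{\delta,n-\delta}$ with $cn<\delta\le n/2$ has minimum degree $\delta$ and circumference $2\delta$, so the bound $2\delta$ is best possible.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BFG}
Brandt, Faudree and Goddard, \emph{Weakly pancyclic graphs}, J. Graph Theory 27 (1998) 141--176.

\bibitem{source}
\emph{Cycles and paths in graphs with large minimal degree}, \texttt{https://umdrive.memphis.edu/vnikifrv/public/pdfs/NiSc03.pdf}.

\end{thebibliography}
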